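# A non-locally convex space determined by its Lipschitz structure

## 1. Lipschitz functions on $L_{1/2}[0,1]$

Let $X=L_{1/2}[0,1]$ with $\|x\|=\left(\int_0^1|x(s)|^{1/2}\,ds\right)^2$. An interval $I$ of length $|I|$ gives an indicator function with $\|1_I\|=|I|^2$. Let $h:X\to\mathbb R$ be Lipschitz with constant $L$. How different can $h(0)$ and $h(1)$ be, where $1$ is the constant function?

Going from $0$ to $1$ in one step gives $|h(1)-h(0)|\le L$. Go in two steps instead, from $0$ to $1_{[0,1/2]}$ to $1$. Each step has length $\frac14$, so $|h(1)-h(0)|\le L\left(\frac14+\frac14\right)=\frac L2$. With $N$ equal intervals there are $N$ steps of length $N^{-2}$, and $|h(1)-h(0)|\le L/N$. Hence $h(1)=h(0)$.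

The same works for any $x,u\in X$. The function $s\mapsto\int_0^s|u|^{1/2}$ is continuous, so we can cut $[0,1]$ into intervals $I_1,\dots,I_N$ on each of which $\int_{I_j}|u|^{1/2}=\frac1N\|u\|^{1/2}$. Then $\|u1_{I_j}\|=N^{-2}\|u\|$, and adding the pieces one at a time gives $|h(x+u)-h(x)|\le N\cdot LN^{-2}\|u\|=L\|u\|/N$. So **every Lipschitz function $L_{1/2}[0,1]\to\mathbb R$ is constant.** In particular the only continuous linear functional is $0$. Calculus also fails for curves: $\gamma(t)=1_{[0,t]}$ satisfies $\|\gamma(t)-\gamma(s)\|=|t-s|^2$, so its derivative is $0$ everywhere, yet it is not constant.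

Compare this with $\mathbb R^m$. If $f:\mathbb R^m\to\mathbb R^n$ is a bijection that is Lipschitz in both directions, Rademacher's theorem gives a point where $f$ has a derivative $D$. Passing to the limit in $\frac1t|f(z+tv)-f(z)|\ge c|v|$ gives $|Dv|\ge c|v|$, so $D$ is injective and $m\le n$; by symmetry $m=n$. There the metric structure determines the linear structure, and the tool is the derivative. In $L_{1/2}$ this tool is gone. What can be saved? To ask this precisely, we fix the terms.

**Definition 1.** A *quasi-norm* on a real vector space $X$ is a map $\|\cdot\|:X\to[0,\infty)$ with $\|x\|=0$ if and only if $x=0$, $\|\alpha x\|=|\alpha|\|x\|$ for $\alpha\in\mathbb R$, and $\|x+y\|\le\kappa(\|x\|+\|y\|)$ for a constant $\kappa\ge1$. A *quasi-Banach space* is a vector space with a quasi-norm that is complete in the induced topology.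

For $L_{1/2}$, the inequality $|a+b|^{1/2}\le|a|^{1/2}+|b|^{1/2}$ gives $\|x+y\|^{1/2}\le\|x\|^{1/2}+\|y\|^{1/2}$, so $\kappa=2$ works.

**Definition 2.** Quasi-Banach spaces $X,Y$ are *Lipschitz isomorphic* if there is a bijection $f:X\to Y$ such that $f$ and $f^{-1}$ are Lipschitz. They are *linearly isomorphic*, $X\approx Y$, if there is a linear bijection $T:X\to Y$ with $T$ and $T^{-1}$ bounded. A separable quasi-Banach space $X$ has a *unique Lipschitz structure* if every quasi-Banach space that is Lipschitz isomorphic to $X$ is linearly isomorphic to $X$.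

For $1<p<\infty$, any Banach space Lipschitz isomorphic to $L_p$ (respectively $\ell_p$) is linearly isomorphic to $L_p$ (respectively $\ell_p$). In the other direction (Albiac–Kalton, 2009), the Lipschitz structure of a separable quasi-Banach space does not in general determine its linear structure. The question, from "On the Fundamental Theorem of Calculus in the lack of local convexity" (http://trimestres-lmb.univ-fcomte.fr/IMG/pdf/besancon.pdf), is this: *are there any non-locally convex separable quasi-Banach spaces with a unique Lipschitz structure?*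

The answer is yes. The example above suggests where to look: real Lipschitz functions are blind to the part of the space that continuous functionals do not see. In $L_{1/2}$ that part is everything. We shall build spaces in which it is a single line, with a reflexive Banach space as quotient.

## 2. The common kernel, and the tools

**Definition 3.** For a quasi-Banach space $X$ let $X^*$ be the space of continuous linear functionals, $N_X=\bigcap_{x^*\in X^*}\ker x^*$, and $\pi_X:X\to X/N_X$ the quotient map.

$N_X$ is a closed subspace, each $x^*\in X^*$ factors through $\pi_X$, and a linear isomorphism $X\to Y$ carries $N_X$ onto $N_Y$. Three examples. A Banach space has $N_X=0$ by Hahn–Banach. For $L_{1/2}$, Section 1 gives $N_X=X$. For $\ell_{1/2}$, with $\|x\|=(\sum|x_i|^{1/2})^2$, we have $|x_i|\le\|x\|$, so the coordinates are continuous functionals and $N_X=0$; still $\ell_{1/2}$ is not locally convex. Indeed $\|e_i\|=1$, while $\frac1n(e_1+\dots+e_n)$ has quasi-norm $(n\cdot n^{-1/2})^2=n$; a convex neighborhood of $0$ inside the unit ball would contain some ball of radius $\varepsilon$, and would force these averages to stay below $1/\varepsilon$.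 In the other direction, a locally convex Hausdorff space has a separating dual, so
$$N_X\neq0\ \Longrightarrow\ X\text{ is not locally convex.}\tag{1}$$

Scalars are real, and $C$ is a constant that may change from line to line. We use the following textbook facts.

* **Aoki–Rolewicz.** Every quasi-norm is equivalent to a $p$-norm, $\|x+y\|^p\le\|x\|^p+\|y\|^p$, for some $p\in(0,1]$. A $p$-norm is continuous. A $p$-norm is also an $r$-norm for $0<r<p$, so finitely many given spaces may be assumed $p$-normed with a common $p$. Equivalent renorming changes nothing in the problem. We do this everywhere, except for the explicit quasi-norms of Definition 5. Quotients by closed subspaces, with $\|\pi x\|=\inf_{m}\|x-m\|$, are again $p$-normed and complete.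
* **Open mapping.** A bounded linear bijection between quasi-Banach spaces is an isomorphism.
* **Finite dimension.** On a finite-dimensional space all quasi-norms are equivalent to a norm; finite-dimensional subspaces are closed; a locally compact quasi-normed space is finite-dimensional.
* **Differentiation.** Rademacher's theorem holds for Lipschitz maps between finite-dimensional spaces. Reflexive Banach spaces have the Radon–Nikodým property, so a Lipschitz map from $\mathbb R$ into one is differentiable a.e. in norm.
* **Additive maps.** If $S$ is additive and $\|Sx\|\le C\|x\|$, then $S$ is $\mathbb Q$-linear and continuous, hence linear.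
* **Separability.** A space Lipschitz isomorphic to a separable one is separable.

**Definition 4.** An abelian group $G$ carries an *invariant mean*: a positive linear functional $M$ on $\ell_\infty(G)$ with $M[1]=1$ and $M[\varphi(\cdot+g)]=M[\varphi]$. Let $W$ be a reflexive Banach space or a finite-dimensional space. For bounded $\varphi:G\to W$ define $M[\varphi]\in W^{**}=W$ by $\langle M[\varphi],w^*\rangle=M[\langle\varphi,w^*\rangle]$.

For instance, if $G=\mathbb Z$ and $\varphi(n)=(-1)^n$, then $\varphi(\cdot+1)=-\varphi$, so $M[\varphi]=0$. The vector-valued mean is linear and invariant, and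
$$M[\varphi]\in\overline{\rm conv}\,\varphi(G).\tag{2}$$
Otherwise Hahn–Banach gives $w^*$ and $\alpha$ with $\langle\varphi(g),w^*\rangle\le\alpha<\langle M[\varphi],w^*\rangle$ for all $g$, while positivity gives $M[\langle\varphi,w^*\rangle]\le\alpha$. When the variable matters we write $M_{v\in G}[\varphi(v)]$. Note that (2) needs convexity: there is no such mean for maps into a general quasi-Banach space.

## 3. Twisting a line with Ribe's function; the theorems

**Definition 5.** Let $V=\mathbb R^d$ with a norm $|\cdot|$ (think of $V=\mathbb R$), and let $E$ be a normed space. A map $\Omega:E\to V$ is *quasi-linear* with constant $K$ if $\Omega(\alpha x)=\alpha\Omega(x)$ for $\alpha\in\mathbb R$ and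
$$|\Omega(x+y)-\Omega(x)-\Omega(y)|\le K(\|x\|+\|y\|).$$
Then $V\oplus_\Omega E$ is $V\times E$ with the quasi-norm $\|(r,e)\|=|r-\Omega(e)|+\|e\|$.

This is a quasi-norm, since $|r+r'-\Omega(e+e')|\le|r-\Omega(e)|+|r'-\Omega(e')|+K(\|e\|+\|e'\|)$. The subspace $V\times0$ is isometric to $V$, and taking $r=\Omega(e)$ shows that the quotient by it is isometric to $E$. If $E$ is Banach, $V\oplus_\Omega E$ is complete: if $(x_n)$ is Cauchy, its image in $E$ converges to the image of some $x$, so there are $m_n\in V\times0$ with $x_n-x-m_n\to0$. Then $(m_n)$ is Cauchy in $V$, hence converges, and so does $(x_n)$.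

**Ribe's function.** On $\ell_1^n$ put
$$\Gamma_n(x)=\sum_i\theta(x_i)-\theta\Big(\sum_ix_i\Big),\qquad\theta(a)=a\log|a|,\quad\theta(0)=0 .$$
Since $\theta(ta)=t\theta(a)+a\,t\log|t|$, the terms with $t\log|t|$ cancel and $\Gamma_n(tx)=t\Gamma_n(x)$. The function $\delta(a,b)=\theta(a+b)-\theta(a)-\theta(b)$ is continuous and, by the same cancellation, homogeneous of degree $1$ on $\mathbb R^2$; hence $|\delta(a,b)|\le c(|a|+|b|)$. As
$$\Gamma_n(x+y)-\Gamma_n(x)-\Gamma_n(y)=\sum_i\delta(x_i,y_i)-\delta\Big(\sum x_i,\sum y_i\Big),$$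
$\Gamma_n$ is quasi-linear with constant $2c$, *independent of $n$*.

Try $n=2$. Here $\Gamma_2(e_1)=\Gamma_2(e_2)=0$ and $\Gamma_2(e_1+e_2)=-2\log2$. In $\mathbb R\oplus_{\Gamma_2}\ell_1^2$ the vectors $(0,e_1)$ and $(0,e_2)$ have quasi-norm $1$, and their midpoint $(0,\frac12(e_1+e_2))$ has quasi-norm $1+\log2$. For general $n$, the vectors $(0,e_i)$ have quasi-norm $1$ and their average has quasi-norm $1+\log n$. The following is the same fact for linear approximation. If $\ell$ is linear and $|\Gamma_n-\ell|\le D\|\cdot\|_1$, then $\Gamma_n(e_i)=0$ gives $|\ell(\sum e_i)|\le nD$, and $\Gamma_n(\sum e_i)=-n\log n$ gives $n\log n\le 2nD$. So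
$$D\ge\tfrac12\log n.\tag{3}$$
For a fixed $n$ the space $\mathbb R\oplus_{\Gamma_n}\ell_1^n$ is finite-dimensional and harmless. Packing all $n$ into one reflexive space will make the line $\mathbb R\times0$ invisible to functionals.

**Theorem A.** *Let $X$ be a separable quasi-Banach space such that $\dim N_X=d<\infty$ and $E=X/N_X$ is isomorphic to a reflexive Banach space. Let $f:X\to Y$ be a Lipschitz isomorphism onto a quasi-Banach space $Y$. Then $\dim N_Y=d$, $F=Y/N_Y$ is isomorphic to a reflexive Banach space, and there is a bounded linear $S:X\to Y$ which is an isomorphism onto a closed subspace $Y_0\supset N_Y$, with $S(N_X)=N_Y$ and with $Y_0/N_Y$ complemented in $F$. Moreover $S$ induces an isomorphism $T$ of $E$ onto $Y_0/N_Y$.*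

**Theorem B.** *For every $q\in(1,\infty)$ the separable quasi-Banach space $X_q$ of Section 8 is not locally convex, and every quasi-Banach space Lipschitz isomorphic to $X_q$ is linearly isomorphic to $X_q$.*

**Theorem C.** *(i) For $1<q<\infty$ and $d\ge1$, the $d$-fold direct sum $X_q^d$ is not locally convex, $\dim N_{X_q^d}=d$, and $X_q^d$ has a unique Lipschitz structure. (ii) For distinct $(q,d)$ these spaces are not Lipschitz isomorphic. (iii) If $X$ is as in Theorem A and $X/N_X$ is not isomorphic to a proper complemented subspace of itself, then $X$ has a unique Lipschitz structure.*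

Theorem A is proved for $d\le1$ in Section 5, which is all that Theorem B needs, and for all $d$ in Section 9.

## 4. Lipschitz maps respect the common kernel

We generalize Section 1: a real Lipschitz function on a separable $X$ is constant along $N_X$. The replacement for cutting into pieces is a differentiation theorem with a conveniently chosen measure.

Let $X$ be separable and $p$-normed, and let $(v_i)_{i\ge1}\subset X$ have dense linear span and $\sum\|v_i\|^p<\infty$. Put $\Phi(s)=\sum s_iv_i$ for $s\in[0,1]^{\mathbb N}$; this is continuous. Let $\mu$ be the product Lebesgue measure on $[0,1]^{\mathbb N}$.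

**Lemma 1.** *Let $h:X\to W$ be Lipschitz, $W$ a reflexive Banach space. For $\mu$-a.e. $s$, $h$ is Gateaux differentiable at $z=\Phi(s)$: for all $v\in X$ the norm limit $Dv=\lim_{t\to0}(h(z+tv)-h(z))/t$ exists, and $D:X\to W$ is bounded linear.*

*Proof.* Replacing $W$ by the closed span of $h(X)$, assume $W$ separable. Let $(w_j^*)\subset W^*$ be a countable separating set. Let $A_n$ be the set of $s$ such that the limit exists for all $v$ in the rational span of $v_1,\dots,v_n$ and is $\mathbb Q$-linear in $v$ there.

*$A_n$ is Borel.* For fixed $t\ne0$ and $v$ the quotient $(h(\Phi(s)+tv)-h(\Phi(s)))/t$ is continuous in $s$, and it is also continuous in $t\ne0$. So the limit exists if and only if for every $m$ there is a rational $\delta>0$ such that any two quotients with rational $0<|t|,|t'|<\delta$ differ by at most $1/m$. This is a Borel condition. Where the limits exist they are pointwise limits of continuous functions (take $t=1/j$), so the countably many equations that express $\mathbb Q$-linearity are Borel conditions too.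

*$\mu(A_n)=1$.* Fix the tail $(s_i)_{i>n}$. The map $H(a)=h\big(\sum_{i\le n}a_iv_i+\sum_{i>n}s_iv_i\big)$ on $\mathbb R^n$ is Lipschitz, since $\|\sum_{i\le n}a_iv_i\|\le\max|a_i|\,(\sum\|v_i\|^p)^{1/p}$. For $r\in\mathbb Q^n\setminus\{0\}$, the set of $a$ at which $H$ has no derivative in direction $r$ is Borel, and by the Radon–Nikodým property it meets every line parallel to $r$ in a null set; by Fubini it is null. By Rademacher's theorem each $w_j^*\circ H$ is differentiable a.e. So for a.e. $a$ all directional derivatives of $H$ in rational directions exist and, after application of any $w_j^*$, are $\mathbb Q$-linear in the direction. As the $w_j^*$ separate points, the derivatives themselves are $\mathbb Q$-linear. Fubini over the tails gives $\mu(A_n)=1$.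

*From rational directions to all directions.* Let $s\in\bigcap_nA_n$, a set of full measure. The limit exists and is $\mathbb Q$-linear on a dense $\mathbb Q$-subspace. Difference quotients in directions $v,v'$ with the same $t$ differ by at most $C\|v-v'\|$. So, by the Cauchy criterion, the limit $Dv$ exists for every $v$, and $\|Dv-Dv'\|\le C\|v-v'\|$. By density $D$ is additive, and $D(\alpha v)=\alpha Dv$ is clear from the definition. Hence $D$ is bounded linear. $\square$

**Lemma 2.** *If $X$ is separable and $h:X\to\mathbb R$ is Lipschitz, then $h(x+u)=h(x)$ for all $x\in X$, $u\in N_X$.*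

*Proof.* Let $u\ne0$ and $\varepsilon>0$. Choose $v_1=u$ and $(v_i)_{i\ge2}$ with dense span and $\sum_{i\ge2}\|v_i\|^p\le\varepsilon^p$ (rescale a dense sequence). Apply Lemma 1 to $h(x+\cdot)$. For a.e. $s$ the derivative at $\Phi(s)$ lies in $X^*$, so it vanishes at $u\in N_X$. By Fubini there is a tail $w=\sum_{i\ge2}s_iv_i$, $\|w\|\le\varepsilon$, such that the Lipschitz function $s_1\mapsto h(x+s_1u+w)$ has derivative $0$ for a.e. $s_1\in[0,1]$. A real Lipschitz function is the integral of its derivative, so $h(x+u+w)=h(x+w)$. Hence $|h(x+u)-h(x)|\le2C\varepsilon$. Let $\varepsilon\to0$. $\square$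

**Lemma 3.** *Let $f:X\to Y$ be a Lipschitz isomorphism, $X$ separable. Then $f(x+N_X)=f(x)+N_Y$ for all $x$, and $g(\pi_Xx)=\pi_Yf(x)$ defines a Lipschitz isomorphism $g:X/N_X\to Y/N_Y$.*

*Proof.* For $y^*\in Y^*$ the function $y^*\circ f$ is Lipschitz, so Lemma 2 gives $y^*(f(x+u)-f(x))=0$ for $u\in N_X$. As $y^*$ is arbitrary, $f(x+N_X)\subset f(x)+N_Y$. The same applied to $f^{-1}$ gives equality. So $g$ is a well-defined bijection. Since $f(x')+N_Y=f(x'+N_X)$,
$$\|\pi_Y(f(x)-f(x'))\|=\inf_{x''\in x'+N_X}\|f(x)-f(x'')\|\le C\inf_{x''\in x'+N_X}\|x-x''\|=C\|\pi_X(x-x')\|,$$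
and similarly for $f^{-1}$. $\square$

## 5. From a Lipschitz isomorphism to a linear embedding

Let $X,E,f,Y$ be as in Theorem A. The sensible first attempt is the one for $\mathbb R^m$: differentiate $f$ and use the derivative as $S$. On the quotients this works, because they are reflexive. But differentiability of $g$ at a point does not give differentiability of $f$ there. Here is a model on $\mathbb R^2$, with $\mathbb R\times0$ in the role of the common kernel. Let $f(r,e)=(r+e\sin\log|e|,\,e)$, with $f(r,0)=(r,0)$. The function $e\sin\log|e|$ has derivative $\sin\log|e|+\cos\log|e|$ for $e\ne0$, so $f$ is Lipschitz, and so is its inverse $(r,e)\mapsto(r-e\sin\log|e|,e)$. The induced map is $g(e)=e$. But $n f((r,e)/n)=(r+e\sin(\log|e|-\log n),\,e)$ oscillates as $n\to\infty$, and its limits along subsequences have the form $(r+e\sin(\log|e|-c),e)$, which is not linear. In $\mathbb R^2$ we could move to a better point; in $Y$, which is not a space with the Radon–Nikodým property at our disposal, we have no theorem that produces one.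

So the first attempt leaves a blow-up $f_0$ of $f$ that is bi-Lipschitz and linear *modulo $N_Y$*, and not necessarily linear. One would like to make it linear by averaging its increments $f_0(x+v)-f_0(v)$ over $v$, but $Y$ is not locally convex and there is no mean for $Y$-valued functions. The way out is to subtract first a linear map, possibly discontinuous, with the same image in $F$. What is left takes values in the finite-dimensional space $N_Y$, where the mean exists.

**Step 1. Dimension and reflexivity pass to $Y$.** By Lemma 3, $u\mapsto f(u)-f(0)$ is a bi-Lipschitz bijection $N_X\to N_Y$. So $N_Y$ is locally compact, hence finite-dimensional. By Rademacher's theorem this bijection is differentiable at some point, and the derivative is bounded below, hence injective; so $d\le\dim N_Y$. By symmetry $\dim N_Y=d$.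

Let $g:E\to F$ be as in Lemma 3. By Lemma 1, $g^{-1}:F\to E$ has a Gateaux derivative $R$ at some point. As $R$ is a pointwise norm limit of difference quotients of a bi-Lipschitz map, $c\|v\|\le\|Rv\|\le C\|v\|$ with $c>0$. As $F$ is complete, $R$ is an isomorphism of $F$ onto a closed subspace of the reflexive space $E$. So $F$ is isomorphic to a reflexive Banach space. Fix Banach norms on $E$ and $F$.

**Step 2. Differentiate on the quotient.** By Lemma 1, $g\circ\pi_X:X\to F$ is Gateaux differentiable at some $z\in X$. Since $(g\pi_X(z+tv)-g\pi_X(z))/t$ depends on $v$ only through $\pi_Xv$, $g$ is Gateaux differentiable at $\pi_Xz$. Replace $f$ by $f(z+\cdot)-f(z)$. Then $f(0)=0$, $g(0)=0$, and for $g_n(e)=n\,g(e/n)$ we have $g_n(e)\to Te$ in norm for all $e\in E$, where $T:E\to F$ is linear and $c\|e\|\le\|Te\|\le C\|e\|$.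

**Step 3. $TE$ is complemented in $F$.** The purpose is to linearize $g^{-1}$ while keeping it a left inverse of $T$. Let $k=g^{-1}$ and $k_n(y)=n\,k(y/n)$. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and $k_\infty(y)=\text{weak-}\lim_{\mathcal U}k_n(y)$. This exists by reflexivity of $E$, since $\|k_n(y)\|\le C\|y\|$, and $k_\infty:F\to E$ is Lipschitz by weak lower semicontinuity of the norm. Since $k_n(g_n(x))=x$,
$$\|k_n(Tx)-x\|=\|k_n(Tx)-k_n(g_n(x))\|\le C\|Tx-g_n(x)\|\to0,$$
so $k_\infty(Tx)=x$ for $x\in E$.

Average over $E$: put $k'(y)=M_{x\in E}[k_\infty(y+Tx)-x]$. The function under the mean equals $k_\infty(y+Tx)-k_\infty(Tx)$, so it is bounded by $C\|y\|$. By (2), $k'$ is Lipschitz, because $k'(y)-k'(y')$ is the mean of $k_\infty(y+Tx)-k_\infty(y'+Tx)$. By invariance,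
$$k'(y+Tx_0)=M_x[k_\infty(y+T(x+x_0))-(x+x_0)]+x_0=k'(y)+x_0.$$
Now average over $F$: put $R_0(y)=M_{v\in F}[k'(y+v)-k'(v)]$. Then
$$R_0(y+y')=M_v[k'(y+y'+v)-k'(y'+v)]+M_v[k'(y'+v)-k'(v)]=R_0(y)+R_0(y')$$
by invariance, and $\|R_0y\|\le C\|y\|$, so $R_0:F\to E$ is bounded linear. Also $R_0Tx_0=M_v[x_0]=x_0$. So $R_0T=\mathrm{id}_E$ and $TR_0$ is a bounded projection of $F$ onto $TE$.

**Step 4. Blow up $f$.** Let $f_n(x)=n f(x/n)$. These maps are uniformly bi-Lipschitz, $f_n(0)=0$, and $\pi_Yf_n(x)=g_n(\pi_Xx)\to T\pi_Xx$. We claim that $f_0(x)=\lim_{\mathcal U}f_n(x)$ exists in $Y$ for each $x$. Pick $y$ with $\pi_Yy=T\pi_Xx$. As $\pi_Y(f_n(x)-y)\to0$, there are $m_n\in N_Y$ with $\|f_n(x)-y-m_n\|\to0$. Since $\|f_n(x)\|\le C\|x\|$, the sequence $(m_n)$ is bounded in the finite-dimensional space $N_Y$, so it converges along $\mathcal U$, and hence so does $f_n(x)$. The $p$-norms are continuous, so for some $C\ge1$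
$$C^{-1}\|x-x'\|\le\|f_0(x)-f_0(x')\|\le C\|x-x'\|,\qquad \pi_Yf_0=T\pi_X.\tag{4}$$

**Step 5. Linearize $f_0$.** Let $\ell:F\to Y$ be linear, possibly discontinuous, with $\pi_Y\ell=\mathrm{id}_F$, and let $B=\ell T\pi_X:X\to Y$. Then $B$ is linear, $\pi_YB=T\pi_X$, and $B=0$ on $N_X$. By (4), $h=f_0-B$ takes values in $N_Y$. For fixed $x$ the values
$$h(x+v)-h(v)=f_0(x+v)-f_0(v)-Bx\qquad(v\in X)$$
lie in
$$K_x=\{m\in N_Y:\|Bx+m\|\le C\|x\|\},$$
which is thus non-empty; it is bounded by the estimate (5) below. So we may put $A(x)=M_{v\in X}[h(x+v)-h(v)]\in N_Y$. As in Step 3, invariance makes $A$ additive. Put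
$$S=B+A .$$

The purpose of the next estimate is to see that $S$ is bounded although $B$ and $A$ separately need not be. Fix a norm $|\cdot|$ on $N_Y$ and $m_0\in K_x$. For $m\in K_x$, $\|m-m_0\|^p\le\|Bx+m\|^p+\|Bx+m_0\|^p\le2C^p\|x\|^p$, so
$$\|m-m_0\|\le2^{1/p}C\|x\|,\qquad|m-m_0|\le C'\|x\|.\tag{5}$$
As $|\cdot|$ is a norm and $A(x)\in\overline{\rm conv}\,K_x$ by (2), $|A(x)-m_0|\le C'\|x\|$. Hence $\|Sx\|^p\le\|Bx+m_0\|^p+\|A(x)-m_0\|^p\le C''\|x\|^p$, with $C''$ independent of $x$. So $S$ is additive and bounded, hence bounded linear, and $\pi_YS=T\pi_X$. For $u\in N_X$ we have $Bu=0$, so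
$$Su=M_{v\in X}[f_0(u+v)-f_0(v)]\in N_Y.\tag{6}$$

**Step 6. $S|_{N_X}:N_X\to N_Y$ is bijective ($d\le1$).** An average can destroy injectivity, so this has to be checked. The case $d=0$ is trivial. Let $d=1$, $0\ne u\in N_X$, and identify $N_Y$ with $\mathbb R$. By (4), the function $v\mapsto f_0(u+v)-f_0(v)\in\mathbb R$ is continuous on the connected set $X$ and bounded away from $0$ in absolute value. So it has constant sign, its mean $Su$ is $\ne0$, and $S|_{N_X}$ is a non-zero linear map between lines.

**Step 7. Conclusion.** Put $Y_0=\pi_Y^{-1}(TE)$. This is a closed subspace containing $N_Y$, and $Y_0/N_Y=TE$ is complemented in $F$ by Step 3. The map $S$ is injective: $Sx=0$ gives $T\pi_Xx=0$, so $x\in N_X$, and $x=0$ by Step 6. Also $S(X)=Y_0$: clearly $S(X)\subset Y_0$, and if $\pi_Yy=T\pi_Xx$, then $y-Sx\in N_Y=S(N_X)$. By the open mapping theorem $S:X\to Y_0$ is an isomorphism. It induces $T$. This proves Theorem A for $d\le1$. $\square$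

## 6. Pairs $(E,\Omega)$ and their sums over a common $V$

By Theorem A, applied to $f$ and to $f^{-1}$, each of $X$ and $Y$ sits inside the other, with the image complemented modulo the common kernel. The standard way to turn such a situation into an isomorphism is Pełczyński's decomposition method, whose fuel is $X\approx X\oplus X$. This is where the method stops when used on the spaces themselves. If $\dim N_X=1$, then $N_{X\oplus X}=N_X\oplus N_X$ has dimension $2$, so $X\not\approx X\oplus X$. Likewise the complement of $TE$ in $F$ is not given to us as a complement of $Y_0$ in $Y$: it is attached to the same line $N_Y$. We should therefore add the quotients and keep one common $V$. The right objects are the quasi-linear maps.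

**Definition 6.** For quasi-linear $\Omega,\Omega':E\to V$ write $\Omega\sim\Omega'$ if for some linear $\ell:E\to V$ (not necessarily continuous) and some $C$,
$$|\Omega(e)-\Omega'(e)-\ell(e)|\le C\|e\|\quad\text{for all }e.$$
$\Omega$ is *trivial* if $\Omega\sim0$. A *pair* is $(E,\Omega)$ with $E$ Banach and $\Omega:E\to V$ quasi-linear. Write $(E,\Omega)\cong(F,\Psi)$ if there is a linear isomorphism $T:E\to F$ with $\Psi\circ T\sim\Omega$. Put $(E,\Omega)\oplus(G,\Psi)=(E\oplus G,\ \Omega(e)+\Psi(g))$.

For example, $\Gamma_n$ is trivial on $\ell_1^n$, as is any quasi-linear map on a finite-dimensional space with a bounded error from $\ell=0$; indeed $\Gamma_n$ is continuous and homogeneous, so $|\Gamma_n|\le C_n\|\cdot\|_1$. But (3) says that $C_n\ge\frac12\log n$.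

If $\Psi\sim\Psi'$ on $F$ and $T:E\to F$ is bounded linear, then $\Psi\circ T\sim\Psi'\circ T$. Hence $\cong$ is an equivalence relation: for instance $\Psi\circ T\sim\Omega$ gives $\Psi\sim\Omega\circ T^{-1}$. The sum $\oplus$ respects $\cong$ and is commutative and associative up to $\cong$. Equivalent norms on $E$ are immaterial.

**Lemma 4 (pairs to spaces).** *If $(E,\Omega)\cong(F,\Psi)$, then $V\oplus_\Omega E\approx V\oplus_\Psi F$.*

*Proof.* Let $|\Omega(e)-\Psi(Te)-\ell(e)|\le C\|e\|$. The linear bijection $(r,e)\mapsto(r-\ell(e),Te)$ is bounded, since $|r-\ell(e)-\Psi(Te)|\le|r-\Omega(e)|+C\|e\|$. Use the open mapping theorem. $\square$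

**Lemma 5 (operators to pairs).** *Let $S:V\oplus_\Omega E\to V\oplus_\Psi F$ be bounded linear with $S(r,0)=(\Delta r,0)$, inducing $T:E\to F$. Then $\Delta\Omega\sim\Psi\circ T$.*

*Proof.* We have $S(r,e)=(\Delta r-\ell(e),Te)$ with $\ell$ linear. Since $\|(\Omega(e),e)\|=\|e\|$, boundedness gives $\|S(\Omega(e),e)\|\le C\|e\|$, that is, $|\Delta\Omega(e)-\ell(e)-\Psi(Te)|+\|Te\|\le C\|e\|$. $\square$

**Lemma 6 (splitting).** *If $F=E_1\oplus G$ with $E_1,G$ closed, then $(F,\Psi)\cong(E_1,\Psi|_{E_1})\oplus(G,\Psi|_G)$.*

*Proof.* $|\Psi(e+g)-\Psi(e)-\Psi(g)|\le K(\|e\|+\|g\|)\le C\|e+g\|$. $\square$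

Note that Lemma 6 asks for no compatibility of $\Psi$ with the decomposition. This is what the passage to pairs buys.

**Lemma 7 (spaces to pairs).** *If $Y$ is quasi-Banach, $J:V\to N$ a linear isomorphism onto a subspace $N\subset Y$, and $F=Y/N$ is isomorphic to a Banach space, then there are a quasi-linear $\Psi:F\to V$ and an isomorphism $V\oplus_\Psi F\to Y$ that equals $J$ on $V$ and induces $\mathrm{id}_F$.*

*Proof.* Give $F$ its Banach norm and let $\pi:Y\to F$ be the quotient map. Choose a homogeneous $b:F\to Y$ with $\pi b=\mathrm{id}$ and $\|b(e)\|\le C\|e\|$: choose $b$ at one unit vector of each line and extend homogeneously. Choose a linear $\ell:F\to Y$ with $\pi\ell=\mathrm{id}$. Put $\Psi=J^{-1}(b-\ell)$. It is homogeneous, and quasi-linear because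
$$\Psi(x+y)-\Psi(x)-\Psi(y)=J^{-1}\big(b(x+y)-b(x)-b(y)\big),$$
where the argument of $J^{-1}$ lies in $N$ and has quasi-norm at most $C(\|x\|+\|y\|)$, and $N$ is finite-dimensional. The linear bijection $(r,e)\mapsto Jr+\ell(e)=J(r-\Psi(e))+b(e)$ from $V\oplus_\Psi F$ to $Y$ is bounded; use the open mapping theorem. $\square$

The next two lemmas let us define and compare quasi-linear maps on dense subspaces only.

**Lemma 8 (extension).** *A quasi-linear $\Omega:E_{00}\to V$ on a dense subspace $E_{00}$ of a Banach space $E$ extends to a quasi-linear map on $E$.*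

*Proof.* Let $Z$ be the completion of $V\oplus_\Omega E_{00}$, after passing to an equivalent $p$-norm, and let $\pi:Z\to E$ be the bounded extension of $(r,e)\mapsto e$.

*$\ker\pi=V$.* Let $\pi x=0$ and $x_n=(r_n,e_n)\to x$ with $e_n\in E_{00}$. Then $e_n=\pi x_n\to0$. With $m_n=(r_n-\Omega(e_n),0)$ we get $x_n-m_n=(\Omega(e_n),e_n)\to0$, as its quasi-norm in $V\oplus_\Omega E_{00}$ is $\|e_n\|$. So $m_n\to x$, and $x\in V$ as $V$ is complete.

*$\pi$ is onto.* Write $e=\sum e_j$ with $e_j\in E_{00}$ and $\|e_j\|\le C2^{-j}$. Then $\sum(\Omega(e_j),e_j)$ converges in $Z$, since the $p$-th powers of the $p$-norms are summable, and its image is $e$.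

So $Z/V\approx E$ by the open mapping theorem. Apply the construction in Lemma 7 to $Z\supset V$ with $J$ the inclusion, choosing $\ell$ to extend $e\mapsto(0,e)$ and $b$ to extend $e\mapsto(\Omega(e),e)$ on $E_{00}$; the latter is homogeneous and satisfies the bound there. On $E_{00}$ we have $b(e)-\ell(e)=(\Omega(e),0)$, so the resulting quasi-linear map on $E$ equals $\Omega$ on $E_{00}$. $\square$

**Lemma 9 (density).** *Let $\Omega,\Omega'$ be quasi-linear on a Banach space $E$. If $\Omega\sim\Omega'$ on a dense subspace $E_{00}$, then $\Omega\sim\Omega'$ on $E$.*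

*Proof.* Let $|\Omega-\Omega'-\ell|\le C\|\cdot\|$ on $E_{00}$. The map $(r,e)\mapsto(r-\ell(e),e)$ is bounded from $V\oplus_\Omega E_{00}$ to $V\oplus_{\Omega'}E_{00}$, as in Lemma 4. The first space is dense in $V\oplus_\Omega E$: for $e_n\to e$ with $e_n\in E_{00}$, the element $(r-\Omega(e-e_n),e_n)$ differs from $(r,e)$ by $(\Omega(e-e_n),e-e_n)$, which has quasi-norm $\|e-e_n\|$. So the map extends to a bounded operator $V\oplus_\Omega E\to V\oplus_{\Omega'}E$ that is the identity on $V$ and induces $\mathrm{id}_E$. Apply Lemma 5 with $\Delta=\mathrm{id}$. $\square$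

In particular the extension in Lemma 8 is unique up to $\sim$, and Lemma 9 applies to $\Omega'=\Psi\circ T$ with $T:E\to F$ bounded linear.

## 7. Weighted $\ell_q$-sums and a self-similar weight

Pełczyński's method also needs infinite sums of copies of a pair. Fix $q\in(1,\infty)$ and $\frac1q+\frac1{q'}=1$. The obvious choice is $\ell_q(I;E)$ with $\sum_i\Omega(x_i)$ on finitely supported vectors. It fails as soon as $\Omega$ is not linear. If $|\Omega(x+y)-\Omega(x)-\Omega(y)|=\epsilon>0$, repeat $x$ and $y$ in $m$ coordinates: the defect of the sum has absolute value $m\epsilon$, while the norms are $m^{1/q}\|x\|$ and $m^{1/q}\|y\|$. The constant would have to be at least $m^{1-1/q}\epsilon/(\|x\|+\|y\|)$ for all $m$. So we need weights.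

**Construction.** Let $(E_i,\Omega_i)$, $i\in I$ countable, be pairs with quasi-linearity constants $K_i$, $(K_i)\in\ell_{q'}$. On finitely supported vectors of $\big(\bigoplus E_i\big)_{\ell_q}$, Hölder's inequality gives
$$\Big|\sum_i\big(\Omega_i(x_i+y_i)-\Omega_i(x_i)-\Omega_i(y_i)\big)\Big|\le\sum_iK_i(\|x_i\|+\|y_i\|)\le\|(K_i)\|_{q'}(\|x\|+\|y\|).$$
So $\sum\Omega_i(x_i)$ is quasi-linear there. By Lemmas 8 and 9 it extends, uniquely up to $\sim$, to the whole $\ell_q$-sum. For a pair $B=(E,\Omega)$ and a positive weight $w=(w_i)_{i\in I}\in\ell_{q'}(I)$, let $B^w=(\ell_q(I;E),\Omega^w)$, where $\Omega^w(x)=\sum w_i\Omega(x_i)$ for finitely supported $x$.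

**Lemma 10.** *For pairs $B,B'$ and positive weights in $\ell_{q'}$:*

1. *$B\cong B'$ implies $B^w\cong B'^w$.*
2. *$(B\oplus B')^w\cong B^w\oplus B'^w$.*
3. *If $\varphi:I\to I'$ is a bijection and $a\,w_i\le w'_{\varphi(i)}\le b\,w_i$ with $0<a\le b<\infty$ (write $w\asymp w'$), then $B^w\cong B^{w'}$.*
4. *$(B^w)^v\cong B^{v\otimes w}$, with $(v\otimes w)_{(j,i)}=v_jw_i$.*
5. *$B\oplus B^w\cong B^{w\sqcup\{1\}}$.*

*Proof.* In each case the relation $\sim$ is checked on a dense subspace of finitely supported vectors, and Lemma 9 is applied.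

*1.* If $|\Omega'(Te)-\Omega(e)-\ell(e)|\le C\|e\|$, apply $T$ coordinatewise. The error relative to the linear map $\sum w_i\ell(x_i)$ is at most $\sum w_iC\|x_i\|\le C\|w\|_{q'}\|x\|$.

*2.* Under $\ell_q(I;E\oplus E')\approx\ell_q(I;E)\oplus\ell_q(I;E')$ the two maps agree on finitely supported vectors.

*3.* The map $(Tx)_{\varphi(i)}=(w_i/w'_{\varphi(i)})x_i$ is an isomorphism of $\ell_q(I;E)$ onto $\ell_q(I';E)$, since the ratios lie in $[1/b,1/a]$. By homogeneity $\Omega^{w'}(Tx)=\sum w'_{\varphi(i)}\Omega\big((w_i/w'_{\varphi(i)})x_i\big)=\sum w_i\Omega(x_i)$.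

*4.* On vectors of $\ell_q(J;\ell_q(I;E))=\ell_q(J\times I;E)$ that are finitely supported in both indices, both maps equal $\sum v_jw_i\Omega(x_{j,i})$.

*5.* On finitely supported vectors both maps equal $\Omega(x_0)+\sum w_i\Omega(x_i)$, and the two norms are equivalent. $\square$

**Absorbing one copy.** Let $v=(2^{-n})_{n\ge1}$ and write $B^\infty:=B^v$. As $v\sqcup\{1\}=(2^{-n})_{n\ge0}\asymp v$ by the shift, items 5 and 3 give
$$B\oplus B^\infty\cong B^\infty\qquad\text{for every pair }B.\tag{7}$$

**Pairs with $A^\infty\cong A$.** The decomposition method will also need a pair $A$ with $A^\infty\cong A$. The obvious try is $A=B^\infty$. By item 4, $A^\infty\cong B^{v\otimes v}$, and the weight $v\otimes v$ consists of the numbers $2^{-n-m}$. It has $\frac{s(s-1)}2$ entries $\ge2^{-s}$, whereas $v$ has $s$. If $v\asymp v\otimes v$ with constants $a,b$, the entries of $v\otimes v$ that are $\ge2^{-s}$ would correspond to distinct entries of $v$ that are $\ge2^{-s}/b$, and there are at most $s+C$ of these. So item 3 does not apply. We want a weight $w$ with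 $v\otimes w\asymp w$, and its number of entries $\ge t$ should be of order $1/t$, for then the sum of the counts for $2^{-n}w$ over $n$ is again of order $\sum2^{-n}/t=1/t$.

Take $w=(1/N)_{N\ge1}$, which is in $\ell_{q'}$ because $q'>1$. Let $u_1\ge u_2\ge\cdots$ be the decreasing enumeration of the family $(2^{-n}/N)_{n,N\ge1}$. The number of $(n,N)$ with $2^{-n}/N\ge t$ is
$$\sum_n\lfloor2^{-n}/t\rfloor\le1/t .$$
With $t=u_j$ this gives $j\le1/u_j$. For $t=\frac1{2j}$ the term $n=1$ alone is $j$, so $u_j\ge\frac1{2j}$. Thus $\frac1{2j}\le u_j\le\frac1j$, which says $v\otimes w\asymp w$. By items 4 and 3,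
$$(B^w)^\infty\cong B^w\qquad\text{for every pair }B.\tag{8}$$

## 8. The space $X_q$ and the proof of Theorem B

Let $V=\mathbb R$.

**Step 1. Construction.** We pack all Ribe functions into one reflexive space, with factors $2^{-k}$ that make the constants summable and dimensions so large that (3) beats these factors. Let $n_k=2^{4^k}$, and let $(E_0,\Omega_0)$ be the $\ell_q$-sum of the pairs $(\ell_1^{n_k},2^{-k}\Gamma_{n_k})$, $k\ge1$; the constants $2c\,2^{-k}$ are in $\ell_{q'}$. With $w=(1/N)_{N\ge1}$ let
$$A=(E_A,\Omega_A):=(E_0,\Omega_0)^w,\qquad X_q:=\mathbb R\oplus_{\Omega_A}E_A .$$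
$E_A$ is an $\ell_q$-sum of countably many finite-dimensional spaces and $1<q<\infty$, so it is separable and reflexive, and $X_q$ is a separable quasi-Banach space.

**Step 2. $\Omega_A$ is not trivial.** Suppose $|\Omega_A-\ell|\le D\|\cdot\|$ with $\ell$ linear. Restrict to the copy of $\ell_1^{n_k}$ in the coordinate $N=1$, where the weight is $1$ and $\Omega_A=2^{-k}\Gamma_{n_k}$. Then $|\Gamma_{n_k}-2^k\ell|\le2^kD\|\cdot\|_1$, and (3) gives $2^kD\ge\frac12\log n_k=\frac12 4^k\log2$. So $D\ge2^{k-1}\log2$ for all $k$, a contradiction.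

**Step 3. $N_{X_q}=\mathbb R\times0$, and $X_q$ is not locally convex.** Let $x^*\in X_q^*$ with $x^*(r,0)=\lambda r$. Then $x^*(r,e)=\lambda r-\ell(e)$ with $\ell$ linear, and
$$|\lambda\Omega_A(e)-\ell(e)|=|x^*(\Omega_A(e),e)|\le C\|(\Omega_A(e),e)\|=C\|e\|.$$
As $\Omega_A$ is non-trivial, $\lambda=0$. So $\mathbb R\times0\subset N_{X_q}$. Equality holds because $E_A^*$ separates the points of $X_q/(\mathbb R\times0)=E_A$. By (1), $X_q$ is not locally convex.

**Step 4. A Lipschitz isomorphism gives two splittings of pairs.** Let $X=X_q$, let $Y$ be a quasi-Banach space and $f:X\to Y$ a Lipschitz isomorphism. Theorem A with $d=1$ applies: $\dim N_Y=1$ and $F=Y/N_Y$ is a reflexive Banach space up to isomorphism. By Lemma 7 we may assume $Y=\mathbb R\oplus_\Psi F$ with $N_Y=\mathbb R\times0$. Put $B=(F,\Psi)$.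

The operator $S$ of Theorem A satisfies $S(r,0)=(\delta r,0)$ with $\delta\ne0$, and induces an isomorphic embedding $T:E_A\to F$ with $F=TE_A\oplus G$ for a closed subspace $G$. By Lemma 5, $\delta\Omega_A\sim\Psi\circ T$, so
$$(TE_A,\Psi|_{TE_A})\cong(E_A,\delta\Omega_A)\cong(E_A,\Omega_A)=A .$$
The first isomorphism is given by $T$. The second is $\delta\cdot\mathrm{id}$, since $\Omega_A(\delta e)=\delta\Omega_A(e)$. By Lemma 6,
$$B\cong A\oplus A',\qquad A'=(G,\Psi|_G).\tag{9}$$
Now $Y$ also satisfies the hypotheses of Theorem A. Applying it to $f^{-1}:Y\to X$ gives in the same way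
$$A\cong B\oplus B'\qquad\text{for some pair }B'.\tag{10}$$

**Step 5. The decomposition argument.** By (8), $A^\infty\cong A$. By (7), $A\oplus A\cong A\oplus A^\infty\cong A^\infty\cong A$. Using (10), items 1 and 2 of Lemma 10, and (7),
$$A\cong A^\infty\cong B^\infty\oplus B'^\infty\cong B\oplus B^\infty\oplus B'^\infty\cong B\oplus A^\infty\cong B\oplus A .$$
Using (9),
$$B\cong A\oplus A'\cong A\oplus A\oplus A'\cong A\oplus B .$$
So $A\cong B$, and $X\approx Y$ by Lemma 4. This proves Theorem B: non-locally convex separable quasi-Banach spaces with a unique Lipschitz structure exist. $\blacksquare$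

## 9. Theorem A for a kernel of any finite dimension

Only Step 6 of Section 5 used $d\le1$. For $d\ge2$ the sign argument breaks: a function into $N_Y\cong\mathbb R^d$ that is continuous and bounded away from $0$ can have mean $0$. This can happen even for increments of a bi-Lipschitz map. On $\mathbb C=\mathbb R^2$ let $f(v)=v\,e^{i\log|v|}$, $f(0)=0$. For $v\ne0$,
$$Df(v)u=e^{i\log|v|}\Big(u+i\,v\,\frac{\mathrm{Re}(u\bar v)}{|v|^2}\Big),\qquad|Df(v)u|\le2|u|,$$
so $f$ is Lipschitz, and so is its inverse $y\mapsto y\,e^{-i\log|y|}$ by the same computation. By the divergence theorem on $\{\varepsilon\le|v|\le R\}$, with $\varepsilon\to0$,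
$$\frac1{\pi R^2}\int_{|v|\le R}Df(v)u\,dv=\frac1{\pi R^2}\int_0^{2\pi}Re^{i\log R}e^{i\phi}\,\mathrm{Re}(ue^{-i\phi})\,R\,d\phi=e^{i\log R}u .$$
Since $f(v+u)-f(v)=\int_0^1Df(v+tu)u\,dt$ for a.e. $v$, and a shift of the disc by $tu$ changes it only inside an annulus of area at most $4\pi R|u|$ (for $R\ge|u|$), the average of $f(v+u)-f(v)$ over $|v|\le R$ is $e^{i\log R}u$ up to an error that tends to $0$ as $R\to\infty$. Averages over discs of radii $R=e^{2\pi j}$, in the limit along an ultrafilter, give a translation invariant mean on bounded Borel functions, with value $u$ on the increments. Radii $e^{(2j+1)\pi}$ give an invariant mean with value $-u$. Half the sum of the two is an invariant mean with value $0$ on all the increments $f(v+u)-f(v)$.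

So for $d\ge2$ we have to choose the point of blow-up better. The map $f$ is a Lipschitz map between finite-dimensional spaces along each coset of $N_X$, so it has a derivative there. We blow up at a Lebesgue point of this derivative, and then $f_0$ is affine along $N_X$.

Let $d\ge1$. Since $N_X\ne0$, $X$ is infinite-dimensional. Choose $(v_i)$ as in Section 4 (dense span, $\sum\|v_i\|^p<\infty$), linearly independent, with $v_1,\dots,v_d$ a basis of $N_X$. Let $U_k=\mathrm{span}(v_1,\dots,v_k)$ for $k\ge d$. Fix norms $|\cdot|$ on $N_X$ and $N_Y$ and Euclidean norms on the $U_k$.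

**Step 6a. The derivative along $N_X$.** The purpose is to define it as a Borel function. For $z\in X$ let $\beta_z(u)=f(z+u)-f(z)$ for $u\in N_X$; this is in $N_Y$ by Lemma 3. Let $G(z)\in L(N_X,N_Y)$ be the derivative of $\beta_z$ at $u=0$, if it exists. It exists if and only if for each $m$ there are $L$ in a countable dense subset of $L(N_X,N_Y)$ and a rational $\delta>0$ with
$$|\beta_z(u)-Lu|\le|u|/m\quad\text{for all }u\text{ with }|u|<\delta\text{ in a countable dense subset of }N_X .$$
Indeed, if the derivative exists, approximate it by such $L$. Conversely, by continuity the inequality holds for all $|u|<\delta$; the maps $L_m$ obtained for different $m$ satisfy $\|L_m-L_{m'}\|\le\frac1m+\frac1{m'}$, and their limit is the derivative. For fixed $u$ and $L$ the inequality is a closed condition on $z$, so the set of $z$ where $G(z)$ exists is Borel. $G$ is Borel on it, as a limit of difference quotients; put $G=0$ elsewhere. Where the derivative exists, $C^{-1}\|u\|\le\|G(z)u\|\le C\|u\|$.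

**Step 6b. Good points.** Let $k\ge d$ and let $\tau=\sum_{i>k}s_iv_i$ be a tail. For each $a\in\mathrm{span}(v_{d+1},\dots,v_k)$, Rademacher's theorem applied to $u\mapsto f(\tau+a+u)-f(\tau+a)$ on $N_X$ shows that $G(\tau+a+u)$ exists for a.e. $u\in N_X$. By Fubini $G$ exists a.e. on $\tau+U_k$, and it is bounded and Borel. By the Lebesgue differentiation theorem a.e. point $z$ of $\tau+U_k$ satisfies
$$\lim_{\rho\to0}\rho^{-k}\int_{b\in U_k,\,|b|\le\rho}\|G(z+b)-G(z)\|\,db=0 .\tag{11}$$
The integral is a Borel function of $z$ and continuous in $\rho$, so (11) is a Borel condition on $z$. By Fubini over the tails, for $\mu$-a.e. $s$ the point $z=\Phi(s)$ has the property that $G(z)$ exists and (11) holds for every $k\ge d$. Lemma 1 also holds for $\mu$-a.e. $s$, so in Step 2 of Section 5 we can choose $z$ with this additional property. After the translation in that step, $z=0$. Let $D=G(0)$. It is injective, hence invertible, since $\dim N_X=\dim N_Y$.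

**Step 6c. $f_0(x+u)=f_0(x)+Du$.** Fix $k\ge d$ and $u\in N_X$. For $x\in U_k$ put
$$\varphi_j(x)=f_j(x+u)-f_j(x)-Du\in N_Y,\qquad f_j(x)=jf(x/j).$$
The function $t\mapsto f_j(x+tu)-f_j(x)\in N_Y$ on $[0,1]$ is Lipschitz, with derivative $G((x+tu)/j)u$ wherever $G$ exists at $(x+tu)/j$. For each $t$ this is the case for a.e. $x\in U_k$; so by Fubini, for a.e. $x$, it is the case for a.e. $t$. Hence for a.e. $x\in U_k$
$$\varphi_j(x)=\int_0^1\big[G((x+tu)/j)-D\big]u\,dt .$$
Integrating over $|x|\le\rho$ and substituting first $x+tu$ by $x$ and then $b=x/j$,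
$$\int_{|x|\le\rho}|\varphi_j(x)|\,dx\le C\int_{|x|\le\rho+C|u|}\|G(x/j)-D\|\,dx=C\,j^k\int_{|b|\le(\rho+C|u|)/j}\|G(b)-G(0)\|\,db\xrightarrow[j\to\infty]{}0$$
by (11) at $z=0$, for every $\rho$. The maps $f_j$ are Lipschitz with a common constant, and quasi-norms on $U_k$ and $N_Y$ are equivalent to norms, so the $\varphi_j$ are equicontinuous on $U_k$. Therefore $\varphi_j\to0$ pointwise: if $|\varphi_j(x_0)|\ge\varepsilon$ for infinitely many $j$, then for these $j$ we have $|\varphi_j|\ge\varepsilon/2$ on a fixed ball around $x_0$, and the integrals over a larger ball do not tend to $0$, a contradiction.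

Passing to the limit along $\mathcal U$, $f_0(x+u)=f_0(x)+Du$ for $x\in\bigcup_kU_k$, and by continuity of $f_0$ for all $x\in X$.

**Step 6d. Conclusion.** By (6), $Su=M_v[Du]=Du$ for $u\in N_X$. So $S|_{N_X}=D$ is bijective onto $N_Y$. Steps 1–5 and 7 of Section 5 are unchanged. This proves Theorem A for all $d$. $\blacksquare$

## 10. Direct sums $X_q^d$, and quotients without proper complemented copies

**Proof of Theorem C (i).** Let $V=\mathbb R^d$ and let $A_d=(E_A^d,\Omega_A^{(d)})$ with $\Omega_A^{(d)}(x_1,\dots,x_d)=(\Omega_A(x_1),\dots,\Omega_A(x_d))$. Up to an equivalent quasi-norm, $V\oplus_{\Omega_A^{(d)}}E_A^d$ is $X_q^d$ with the coordinates rearranged. The dual of $X_q^d$ is the $d$-fold sum of $X_q^*$, so $N_{X_q^d}=N_{X_q}^d$ is $d$-dimensional. By (1) $X_q^d$ is not locally convex, and the quotient $E_A^d$ is reflexive.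

The scalar $\delta$ of Section 8 becomes a matrix. For $\Delta\in GL(d)$ and a pair $B=(F,\Psi)$ put $\Delta B=(F,\Delta\Psi)$; this operation respects $\cong$ and $\oplus$. We need two facts.

*First, $\Delta A_d\cong A_d$.* Take $(T_\Delta x)_i=\sum_j\Delta_{ij}x_j$, an isomorphism of $E_A^d$. By quasi-linearity, applied finitely many times,
$$\Big|\Omega_A\Big(\sum_j\Delta_{ij}x_j\Big)-\sum_j\Delta_{ij}\Omega_A(x_j)\Big|\le C\sum_j\|x_j\|,$$
so $\Omega_A^{(d)}\circ T_\Delta\sim\Delta\Omega_A^{(d)}$.

*Second, $A_d^\infty\cong A_d$.* On finitely supported vectors $A_d^v$ is the $d$-fold version of $A^v$, and $A^v\cong A$ by (8). Apply this isomorphism in each of the $d$ coordinates, and Lemma 9.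

Let $f:X_q^d\to Y$ be a Lipschitz isomorphism. By Theorem A and Lemma 7 we may take $Y=V\oplus_\Psi F$ with $N_Y=V\times0$; let $B=(F,\Psi)$. The operator $S$ of Theorem A has $S(r,0)=(\Delta r,0)$ with $\Delta\in GL(d)$. As in Section 8, Lemmas 5 and 6 give $B\cong\Delta A_d\oplus A'\cong A_d\oplus A'$. From $f^{-1}$ we get $A_d\cong\Delta'B\oplus B'$ with $\Delta'\in GL(d)$, whence
$$A_d\cong\Delta'^{-1}A_d\cong B\oplus\Delta'^{-1}B'.$$
Step 5 of Section 8 used only (7), $A^\infty\cong A$, items 1 and 2 of Lemma 10, and the two splittings. So it gives $A_d\cong B$, and $Y\approx X_q^d$ by Lemma 4.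

**Proof of Theorem C (ii).** Suppose $X_q^d$ and $X_r^{d'}$ are Lipschitz isomorphic. By (i) they are linearly isomorphic. A linear isomorphism maps the common kernel onto the common kernel, so $d=d'$ and the quotients are isomorphic. Up to equivalent norms these are an $\ell_q$-sum and an $\ell_r$-sum of countably many non-zero finite-dimensional spaces. The first contains $\ell_q$ (take one unit vector in each summand), so there is an isomorphic embedding $U$ of $\ell_q$ into $Z=\big(\bigoplus_iZ_i\big)_{\ell_r}$ with $\dim Z_i<\infty$. We show that this forces $q=r$.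

Let $u_n=Ue_n$. As $q>1$, $(e_n)$ and hence $(u_n)$ is weakly null, and $\eta=\inf\|u_n\|>0$. Let $P_i$ be the projection of $Z$ onto the first $i$ summands, with $P_0=0$. It has finite rank, so $P_iu_n\to0$ in norm as $n\to\infty$, and $P_iz\to z$ as $i\to\infty$ for each $z$. Choose inductively, starting with $i_0=0$, an index $n_j>n_{j-1}$ with $\|P_{i_{j-1}}u_{n_j}\|\le\frac\eta4 2^{-j}$, and then $i_j>i_{j-1}$ with $\|u_{n_j}-P_{i_j}u_{n_j}\|\le\frac\eta4 2^{-j}$. Put $b_j=(P_{i_j}-P_{i_{j-1}})u_{n_j}$. The $b_j$ have pairwise disjoint supports, $\|u_{n_j}-b_j\|\le\frac\eta22^{-j}$, so $\sum_j\|u_{n_j}-b_j\|<\infty$, and $a\le\|b_j\|\le b$ for all $j$ with $0<a\le b<\infty$. Then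
$$a\,m^{1/r}\le\Big\|\sum_{j\le m}b_j\Big\|\le b\,m^{1/r},$$
while $\|\sum_{j\le m}u_{n_j}\|$ lies between positive multiples of $m^{1/q}$, and the two sums differ by a bounded amount. Letting $m\to\infty$ gives $q=r$.

**Proof of Theorem C (iii).** Let $X$ be as in Theorem A, and assume that $E=X/N_X$ is not isomorphic to a proper complemented subspace of itself. Let $f:X\to Y$ be a Lipschitz isomorphism. Theorem A, applied to $f$ and to $f^{-1}$, gives isomorphic embeddings $S:X\to Y$ and $S':Y\to X$ inducing embeddings $T:E\to F$ and $T':F\to E$ with complemented ranges. As $TE$ is complemented in $F$, $T'TE$ is complemented in $T'F$, hence in $E$, and it is isomorphic to $E$. So $T'TE=E$ by assumption. Therefore $T'$ is onto; it is also injective, and $T'TE=E=T'F$ gives $TE=F$. Hence $S(X)=Y_0=\pi_Y^{-1}(TE)=Y$, and $X\approx Y$. $\blacksquare$
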